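# Every Čech-complete space is subcompact

All spaces are non-empty and Tychonoff. A filterbase on a set is a non-empty family $\mathcal F$ of non-empty subsets such that any two members $F,F'$ contain some $F''\in\mathcal F$ with $F''\subset F\cap F'$. By induction, any finitely many members then contain a common member. A point of $\bigcap_{F\in\mathcal F}\overline F$ is called a cluster point of $\mathcal F$.

## 1. Regular filterbases in a locally compact space

**Definition 1.** A non-empty family $\mathcal B$ of non-empty open subsets of $X$ is a *regular filterbase* if for any $U,V\in\mathcal B$ there is $W\in\mathcal B$ with $\overline W\subset U\cap V$. The space $X$ is *subcompact* if it has a base $\mathcal U$ of non-empty open sets such that $\bigcap\mathcal B\ne\emptyset$ for every regular filterbase $\mathcal B\subset\mathcal U$.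

We may take $U=V$ in the definition: every member of $\mathcal B$ contains the closure of another member. This gives a small principle used throughout:

> If $\mathcal B$ is a regular filterbase and $p\in\overline U$ for every $U\in\mathcal B$, then $p\in\bigcap\mathcal B$.

Indeed, given $U\in\mathcal B$, choose $W\in\mathcal B$ with $\overline W\subset U$; then $p\in\overline W\subset U$. So the problem is always to find one point in all the closures.

**Proposition 2.** Every locally compact space is subcompact.

**Proof.** Let $\mathcal U$ consist of all non-empty open sets with compact closure. It is a base. Let $\mathcal B\subset\mathcal U$ be a regular filterbase and fix $U_0\in\mathcal B$. Any finitely many members of $\mathcal B$ contain a common non-empty member, so the sets $\overline U\cap\overline{U_0}$, for $U\in\mathcal B$, are closed subsets of the compact set $\overline{U_0}$ with the finite intersection property. Hence some $p$ lies in all $\overline U$, and $p\in\bigcap\mathcal B$ by the principle above. $\square$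

For $X=\mathbb R$, for example, the bounded open intervals form a suitable base.

A Tychonoff space $X$ is locally compact exactly when it is open in its Stone–Čech compactification $\beta X$. What changes if $X$ is not open in $\beta X$, but only an intersection of countably many open sets?

**Definition 3.** $X$ is *Čech-complete* if $X=\bigcap_{n\in\omega}O_n$ for some open sets $O_n\subset\beta X$.

If $\mathcal B$ is a regular filterbase in such an $X$, compactness of $\beta X$ still gives a point $p\in\bigcap_{U\in\mathcal B}\mathrm{cl}_{\beta X}U$. Now, however, $p$ may lie outside $X$. We would know $p\in O_n$ if some member of $\mathcal B$ had its closure inside $O_n$. In Proposition 2 this came for free, since every set of the base had this property. With infinitely many $O_n$, one open set cannot in general have its closure inside all of them, so we need $\mathcal B$ to become small with respect to every $n$ in turn, and nothing in the definition of a regular filterbase says that it does.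

The choice of base therefore matters. Let $P$ be the space of irrational numbers. It is completely metrizable, hence Čech-complete. In the base of all sets $P\cap(a,b)$ with $a<b$ real, consider $B_n=P\cap(-\frac1n,\frac1n)$ for $n\ge1$. The closure of $B_{n+1}$ in $P$ lies in $B_n$, so $\{B_n\}$ is a regular filterbase, and $\bigcap_nB_n=\emptyset$. This base is no good. A metrizable space is subcompact if and only if it is Čech-complete, so $P$ is subcompact; but a different base has to be found.

## 2. Lutzer's question about dense $\sigma$-discrete subspaces

A subspace $D\subset X$ is *$\sigma$-discrete* if $D=\bigcup_{n\in\omega}D_n$ where each $D_n$ is discrete in its relative topology. The $D_n$ need not be closed in $X$: the set $\omega$ is a discrete subspace of $\beta\omega$, and it is dense there.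

**Question (D. J. Lutzer).** Suppose that $X$ is a Čech-complete space with a dense $\sigma$-discrete subspace. Must $X$ be subcompact?

The question comes from the paper "Every k-separable Čech-complete space is subcompact". Among the known results are these: every locally compact space and every scattered space is subcompact; a Čech-complete space is subcompact if it has a dense subspace that is a countable union of closed subcompact subspaces of $X$; in particular, a Čech-complete space with a dense $\sigma$-compact subspace is subcompact.

The natural first attempt is to apply the second of these results. If every $D_n$ is closed in $X$, it works at once: $D_n$ is discrete, hence locally compact, hence subcompact. If the $D_n$ are not closed, one wants to replace them by their closures, and here the attempt stops. We would need $\overline{D_n}$ to be subcompact. But $\overline{D_n}$, being closed in $X$, is a Čech-complete space with a dense discrete subspace, so we are asking an instance of the original question. In $\beta\omega$ the closure of $\omega$ is the whole space, so nothing has become smaller.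

The answer to the question is yes, and the dense subspace turns out not to be needed.

**Theorem A.** Every Čech-complete space is subcompact. In particular, a Čech-complete space with a dense $\sigma$-discrete subspace is subcompact.

The way in is through scattered spaces.

## 3. Scattered spaces and the least of the maxima

A space is *scattered* if every non-empty subspace has an isolated point. Put $X^{(0)}=X$, let $X^{(\xi+1)}$ be $X^{(\xi)}$ minus its isolated points, and take intersections at limit steps. Every $X^{(\xi)}$ is closed, and in a scattered space the process reaches $\emptyset$. The *Cantor–Bendixson rank* $\rho(x)$ is the $\xi$ with $x\in X^{(\xi)}\setminus X^{(\xi+1)}$. Thus $X^{(\xi)}=\{\rho\ge\xi\}$, and a point of rank $\xi$ is isolated in $\{\rho\ge\xi\}$. In the ordinal space $\omega+1$, the finite points have rank $0$ and the point $\omega$ has rank $1$.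

**Lemma 4.** On a scattered space $X$ there is an injective function $r:X\to\lambda$, with $\lambda$ an ordinal, such that $\{r\le\alpha\}$ is open for every $\alpha<\lambda$.

**Proof.** Well-order each level $\{\rho=\xi\}$. Order $X$ by rank first, and within a level by the chosen well-order. This well-orders $X$; let $r(x)$ be the position of $x$. The set $\{r\le\alpha\}$ is either $X$ or of the form $\{\rho<\xi\}\cup E$ with $E\subset\{\rho=\xi\}$. The set $\{\rho<\xi\}$ is the complement of the closed set $\{\rho\ge\xi\}$, hence open. Each $x\in E$ has an open neighborhood $O$ with $O\cap\{\rho\ge\xi\}=\{x\}$, that is, $O\subset\{\rho<\xi\}\cup\{x\}$. So $\{\rho<\xi\}\cup E$ is open. $\square$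

**Proposition 5.** Every scattered space is subcompact.

**Proof.** With $r$ as in Lemma 4, let $\mathcal U$ be the family of all non-empty open $U$ on which $r$ attains a maximum, written $M(U)$. It is a base: if $x\in V$ with $V$ open, then $V\cap\{r\le r(x)\}$ is open, contains $x$, and $r$ attains its maximum on it at $x$.

Let $\mathcal B\subset\mathcal U$ be a regular filterbase. Ordinals are well-ordered, so some $U_0\in\mathcal B$ has the least maximum $s=M(U_0)$ among all members. If $W\in\mathcal B$ and $W\subset U_0$, then $M(W)\le M(U_0)=s$, so $M(W)=s$ by minimality. As $r$ is injective, there is one point $x_0$ with $r(x_0)=s$, and $x_0\in W$ for all such $W$. Any $U\in\mathcal B$ contains some $W\in\mathcal B$ with $W\subset U\cap U_0$, so $x_0\in U$. $\square$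

The openness of $\{r\le\alpha\}$ gives enough sets with a maximum. The well-order then stabilizes the maxima along $\mathcal B$, and this makes all members of $\mathcal B$ meet the same fiber of $r$.

Injectivity is more than we need. Suppose only that $\{r\le\alpha\}$ is always open, and that every filterbase having a member on which $r$ is constant has a cluster point. Then the base is as before. Let $s$ be the least maximum, attained by $U_0$, and let $L=\{r=s\}$. Every $U\in\mathcal B$ contains some $W\in\mathcal B$ with $W\subset U\cap U_0$, and $W$ meets $L$ because $M(W)=s$. So $\{U\cap L:U\in\mathcal B\}$ is a filterbase on which $r$ is constant. It has a cluster point $p$, which lies in every $\overline U$, so $p\in\bigcap\mathcal B$. This version also covers locally compact spaces: take a cover $\{V_\alpha\}_{\alpha<\lambda}$ of $X$ by open sets with compact closures and put $r(y)=\min\{\alpha:y\in V_\alpha\}$.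

For a Čech-complete space, one function is replaced by a sequence.

## 4. Complete usc sequences

**Definition 6.** A *complete usc sequence* on $X$ is a sequence of functions $r_n:X\to\lambda$ ($n\in\omega$), with $\lambda$ an ordinal, such that

* (a) $\{x:r_n(x)\le\alpha\}$ is open for all $n$ and all $\alpha<\lambda$;
* (b) if $\mathcal F$ is a filterbase of non-empty subsets of $X$ and for every $n$ there is $F\in\mathcal F$ on which $r_n$ is constant, then $\bigcap_{F\in\mathcal F}\overline F\neq\emptyset$.

Let $\mathcal P$ be the class of spaces with a complete usc sequence. Replacing $\lambda$ by a larger ordinal is harmless, since $\{r_n\le\alpha\}=X$ for the new values of $\alpha$.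

**Example 7.** On $X=\omega^\omega$ with the product topology put $r_n(x)=x(n)$, with values in $\omega$. Condition (a) holds because $x\mapsto x(n)$ is continuous into a discrete space. For (b), let $F_n\in\mathcal F$ have $x(n)=a_n$ for all $x\in F_n$, and let $a=(a_n)_n$. Given $k$ and $F\in\mathcal F$, some member of $\mathcal F$ lies in $F\cap F_0\cap\dots\cap F_k$. It is non-empty, so $F$ contains a point agreeing with $a$ in the coordinates $0,\dots,k$. Hence $a\in\overline F$ for every $F\in\mathcal F$.

**Proposition 8.** Every Čech-complete space is in $\mathcal P$.

**Proof.** The purpose of $r_n$ is to record which piece of a cover contains a point, where the pieces have closures inside $O_n$. Let $X=\bigcap_nO_n$ with $O_n$ open in $\beta X$. For $x\in X$, regularity of $\beta X$ gives an open $H\ni x$ in $\beta X$ with $\mathrm{cl}_{\beta X}H\subset O_n$. The sets $H\cap X$ form a cover $\{V^n_\alpha:\alpha<\lambda\}$ of $X$ by open subsets of $X$ with $\mathrm{cl}_{\beta X}V^n_\alpha\subset O_n$. Repetitions are allowed, so one $\lambda$ serves all $n$. Put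
$$r_n(y)=\min\{\alpha:y\in V^n_\alpha\}.$$

(a) The set $\{r_n\le\alpha\}=\bigcup_{\beta\le\alpha}V^n_\beta$ is open.

(b) Let $F_n\in\mathcal F$ have $r_n$ constantly equal to $\alpha_n$ on $F_n$. By compactness there is $p\in\bigcap_{F\in\mathcal F}\mathrm{cl}_{\beta X}F$. Since $F_n\subset V^n_{\alpha_n}$, we get $p\in\mathrm{cl}_{\beta X}F_n\subset O_n$, for every $n$. So $p\in X$, and $p\in X\cap\mathrm{cl}_{\beta X}F=\mathrm{cl}_XF$ for all $F\in\mathcal F$. $\square$

Theorem A therefore follows from the next theorem, which is our target.

**Theorem B.** Every space with a complete usc sequence is subcompact.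

## 5. Separate maxima fail, lexicographic maxima are coherent

The obvious plan is to copy Proposition 5 for each $n$ separately: let the base consist of the open sets on which *each* $r_n$ attains a maximum. Along a regular filterbase $\mathcal B$, the maximum of each $r_n$ stabilizes at some $s_n$, and each $U\in\mathcal B$ meets each $L_n=\{r_n=s_n\}$. But to apply (b) we need a *filterbase* on whose members the $r_n$ are constant, hence we need $U\cap L_0\cap\dots\cap L_n\ne\emptyset$. There is no reason for this, and the plan really does fail.

**Example 9.** Let $X=\omega\times\{0,1\}$ be discrete, and define, with values in $\omega+1$,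
$$r_0(j,0)=\omega,\quad r_1(j,0)=j,\qquad r_0(j,1)=j,\quad r_1(j,1)=\omega,$$
and $r_n=r_0$ for $n\ge2$. Condition (a) is trivial. The map $(r_0,r_1)$ is injective, so a filterbase as in (b) has a one-point member $\{x\}$. Every other member meets it, hence contains $x$, and (b) holds. Let $U_k=\{(j,i):j\ge k\}$. On $U_k$ the maximum of every $r_n$ is $\omega$, attained in one of the two copies of $\omega$. Since $X$ is discrete, $\{U_k:k\in\omega\}$ is a regular filterbase, and $\bigcap_kU_k=\emptyset$. Here $L_0$ and $L_1$ are the two copies, and $L_0\cap L_1=\emptyset$.

The remedy is to maximize $r_0$ first, then $r_1$ among the points where $r_0$ is maximal, and so on. Put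
$$c_n(y)=(r_0(y),\dots,r_n(y))\in\lambda^{n+1}$$
and order $\lambda^{n+1}$ lexicographically. This is a well-order: in a non-empty set of tuples, take the least first coordinate, among the tuples having it the least second coordinate, and so on. We use three facts about tuples $a,b$ of the same length.

* (L1) If $a\le b$, then the restrictions of $a,b$ to any initial block of coordinates satisfy $\le$.
* (L2) If the restrictions of $a,b$ to some initial block satisfy $<$, then $a<b$.
* (L3) If $a_i\le b_i$ for every $i$, then $a\le b$.

All three follow by looking at the first coordinate where $a$ and $b$ differ. For (L1), if that coordinate lies outside the block, the restrictions are equal.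

**Definition 10.** Let $(r_n)$ be a complete usc sequence on $X$. Let $\mathcal U$ be the family of all non-empty open $U\subset X$ such that for every $n$ the set $\{c_n(y):y\in U\}$ has a maximum, denoted $M_n(U)$.

In Example 9, the values of $c_1$ on $U_k$ with first coordinate $\omega$ are $(\omega,j)$ with $j\ge k$. There is no largest one, so $U_k\notin\mathcal U$.

For $U\in\mathcal U$ and $k\le n$,
$$\text{the restriction of }M_n(U)\text{ to the first }k+1\text{ coordinates is }M_k(U).\tag{1}$$
Indeed, let $y\in U$ attain $c_n(y)=M_n(U)$. For every $y'\in U$ we have $c_n(y')\le c_n(y)$, so $c_k(y')\le c_k(y)$ by (L1). Thus $c_k(y)=M_k(U)$. Separate maxima lack this coherence.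

**Lemma 11.** If $\mathcal B\subset\mathcal U$ is a regular filterbase, then $\bigcap\mathcal B\ne\emptyset$.

**Proof.**

**Step 1: stabilize the maxima.** If $W\subset U$ are in $\mathcal U$, then $M_n(W)\le M_n(U)$ for all $n$. Since $\lambda^{n+1}$ is well-ordered, there is $U_n\in\mathcal B$ with
$$M_n(U_n)=s_n:=\min\{M_n(U):U\in\mathcal B\}.$$
If $W\in\mathcal B$ and $W\subset U_n$, then $M_n(W)\le M_n(U_n)=s_n$, so $M_n(W)=s_n$ by minimality. Put $L_n=\{y\in X:c_n(y)=s_n\}$.

**Step 2: show that every $U\in\mathcal B$ meets every $L_n$.** Choose $W\in\mathcal B$ with $\overline W\subset U\cap U_n$. Then $M_n(W)=s_n$, so some $y\in W\subset U$ has $c_n(y)=s_n$.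

**Step 3: show that $L_0\supset L_1\supset\cdots$.** This is the step that fails for separate maxima. For $k<n$ choose $W\in\mathcal B$ with $W\subset U_k\cap U_n$. By Step 1, $M_k(W)=s_k$ and $M_n(W)=s_n$. By (1), $s_k$ is the restriction of $s_n$ to the first $k+1$ coordinates. So $c_n(y)=s_n$ implies $c_k(y)=s_k$.

**Step 4: apply completeness.** Let $\mathcal F=\{U\cap L_n:U\in\mathcal B,\ n\in\omega\}$. Its members are non-empty by Step 2. It is a filterbase: given $U\cap L_n$ and $U'\cap L_{n'}$, choose $W\in\mathcal B$ with $W\subset U\cap U'$; by Step 3,
$$W\cap L_{\max(n,n')}\subset(U\cap L_n)\cap(U'\cap L_{n'}).$$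
The function $r_n$ is constant on $U\cap L_n$, being the last coordinate of $c_n$. By (b) there is $p\in\bigcap_{F\in\mathcal F}\overline F$. Then $p\in\overline U$ for every $U\in\mathcal B$, so $p\in\bigcap\mathcal B$ by the principle of Section 1. $\square$

## 6. Constructing open sets with all lexicographic maxima

It remains to see that $\mathcal U$ is a base. For $z\in X$ put
$$N_n(z)=\bigcap_{i\le n}\{y:r_i(y)\le r_i(z)\},\qquad N_{-1}(z)=X.$$
By (a), $N_n(z)$ is an open neighborhood of $z$, and by (L3),
$$y\in N_n(z)\ \Rightarrow\ c_n(y)\le c_n(z).\tag{2}$$
In Proposition 5, the set $V\cap\{r\le r(x)\}$ had its maximum at $x$. Similarly, on $V\cap N_n(x)$ the maximum of $c_n$, and by (L1) of $c_i$ for each $i\le n$, is attained at $x$. To handle all $n$ in this way we would need $V\cap\bigcap_nN_n(x)$, which need not be open.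

In general no better choice of an open set makes one point maximal for all $n$. In $\omega^\omega$ with $r_n(x)=x(n)$, let $U$ be open and $x\in U$. For some $k$, all points that agree with $x$ in the coordinates below $k$ lie in $U$. One of them, $y$, has $y(k)=x(k)+1$, so $c_k(y)>c_k(x)$. *No point of an open set realizes all the maxima.* The maxima for different $n$ must be allowed to live at different points.

So we let the point move. Whenever it can be improved, we improve it, at a coordinate beyond all those used before. We keep, for each abandoned point, only a neighborhood whose members are beaten by the improvement.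

**Lemma 12.** $\mathcal U$ is a base of $X$.

**Proof.** Let $x\in V$ with $V$ open. We seek $U\in\mathcal U$ with $x\in U\subset V$. For $z\in V$ and $m\in\omega$, call $z'\in V$ an *$m$-improvement* of $z$ if
$$r_i(z')=r_i(z)\ \text{ for all } i<m\qquad\text{and}\qquad r_m(z')>r_m(z).$$

**Step 1: define the moving point.** Put $z_0=x$ and $m_{-1}=-1$. Given $z_k\in V$ and $m_{k-1}$: if $z_k$ has an $m$-improvement for some $m>m_{k-1}$, choose such an $m$, call it $m_k$, and let $z_{k+1}$ be an $m_k$-improvement of $z_k$. Otherwise stop. Thus $m_0<m_1<\cdots$, and $z_i,z_{i+1}$ agree in all $r_l$ with $l<m_i$.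

**Step 2: show that an improvement is never undone.** Whenever $z_{j+1}$ and $z_k$ are defined and $k\ge j+1$,
$$c_{m_j}(z_k)=c_{m_j}(z_{j+1})>c_{m_j}(z_j).\tag{3}$$
The inequality holds because $z_{j+1}$ is an $m_j$-improvement of $z_j$. The equality holds because passing from $z_{j+1}$ to $z_k$ changes only coordinates with index $\ge m_{j+1}>m_j$ (if $k=j+1$ nothing changes).

**Step 3: show that points near an abandoned $z_j$ are dominated by all later $z_k$, for every $n$.** Precisely, for $k\ge j+1$,
$$y\in N_{m_j}(z_j)\ \Rightarrow\ c_n(y)\le c_n(z_k)\ \text{ for all } n.\tag{4}$$
By (2) and (3), $c_{m_j}(y)\le c_{m_j}(z_j)<c_{m_j}(z_k)$. If $n\ge m_j$, then $c_n(y)<c_n(z_k)$ by (L2). If $n<m_j$, then $c_n(y)\le c_n(z_k)$ by (L1).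

The strict gain at coordinate $m_j$ makes all later coordinates of $y$ irrelevant. This is why finitely many conditions on $y$, hence an open set of them, suffice.

**Step 4: treat the case in which the construction never stops.** Let
$$U=\bigcup_{k\in\omega}\bigl(V\cap N_{m_k}(z_k)\bigr).$$
This is open, $x=z_0\in U\subset V$, and all $z_k$ lie in $U$. Fix $n$ and choose $k$ with $m_k>n$. We claim that $c_n(z_k)=\max\{c_n(y):y\in U\}$. Let $y\in V\cap N_{m_j}(z_j)$.

If $j<k$, then $c_n(y)\le c_n(z_k)$ by (4).

If $j\ge k$, then $m_j\ge m_k>n$. By (2) and (L1), $c_n(y)\le c_n(z_j)$. Passing from $z_k$ to $z_j$ changes only coordinates with index $\ge m_k>n$, so $c_n(z_j)=c_n(z_k)$.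

This proves the claim, and $U\in\mathcal U$.

**Step 5: treat the case in which the construction stops at $z_k$.** Let
$$U=\bigcup_{j<k}\bigl(V\cap N_{m_j}(z_j)\bigr)\ \cup\ \bigl(V\cap N_{m_{k-1}}(z_k)\bigr).$$
This is open, $x\in U\subset V$, and $z_k\in U$. (If $k=0$, then $U=V$.) We claim that $c_n(z_k)=\max\{c_n(y):y\in U\}$ for every $n$.

If $y\in V\cap N_{m_j}(z_j)$ with $j<k$, use (4).

Now let $y\in V\cap N_{m_{k-1}}(z_k)$ and suppose $c_n(y)>c_n(z_k)$. Let $m\le n$ be the first coordinate where they differ, so $r_m(y)>r_m(z_k)$. If $m\le m_{k-1}$, this contradicts $y\in N_{m_{k-1}}(z_k)$. If $m>m_{k-1}$, then $y$ is an $m$-improvement of $z_k$ with $m>m_{k-1}$, which contradicts that the construction stopped.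

So $U\in\mathcal U$. $\square$

**Example 13.** Run the construction in $\omega^\omega$ with $r_n(x)=x(n)$, $V=\omega^\omega$ and $x=(0,0,0,\dots)$. We may choose $m_k=k$ and let $z_k$ begin with $k$ ones followed by zeros. The construction never stops, and $N_k(z_k)=\{y:y(i)\le1\text{ for }i<k,\ y(k)=0\}$. Looking at the first zero of $y$, we see that $U=\bigcup_kN_k(z_k)$ consists of all $y$ that begin with finitely many ones (possibly none) and then a zero. The maximum of $c_n$ on $U$ is $(1,\dots,1)$, attained at $z_{n+1}$. The only sequence that could attain all these maxima at once is $(1,1,1,\dots)$, and it is not in $U$.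

**Proof of Theorems B and A.** Let $(r_n)$ be a complete usc sequence on $X$. By Lemma 12, $\mathcal U$ is a base of non-empty open sets. By Lemma 11, every regular filterbase contained in it has non-empty intersection. So $X$ is subcompact, which is Theorem B. With Proposition 8 this gives Theorem A, and the answer to Lutzer's question is yes. $\square$

## 7. The class $\mathcal P$

Theorem B applies to more than Čech-complete spaces.

**Theorem C.** Let $\mathcal P$ be the class of spaces with a complete usc sequence.

1. $\mathcal P$ contains all Čech-complete spaces and all scattered spaces.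
2. $\mathcal P$ is closed under closed subspaces and $G_\delta$-subspaces.
3. If $t:X\to\mu$ ($\mu$ an ordinal) has all sets $\{t\le\alpha\}$ open, and every non-empty fiber $t^{-1}(\alpha)$ is in $\mathcal P$, then $X\in\mathcal P$. (For example, this holds if all fibers are Čech-complete.)
4. For metrizable $X$: $X$ is subcompact $\iff$ $X$ is Čech-complete $\iff$ $X\in\mathcal P$.
5. The converse of Theorem B fails in general: $\mathbb R^{\mathfrak c}$ is subcompact but is not in $\mathcal P$.

**Proof of (1).** Čech-complete spaces are covered by Proposition 8. If $X$ is scattered, take $r$ from Lemma 4 and put $r_n=r$ for all $n$. Condition (a) is part of Lemma 4. For (b), a member of $\mathcal F$ on which the injective function $r$ is constant is a singleton $\{x\}$. Every $F\in\mathcal F$ meets it, so $x\in F$ for every $F\in\mathcal F$.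

**Proof of (2).** Let $(r_n)$ be a complete usc sequence on $X$.

*Let $Y\subset X$ be closed and non-empty.* The restrictions $r_n|Y$ satisfy (a). A filterbase in $Y$ as in (b) is also such a filterbase in $X$, so it has a cluster point $p\in X$. As $Y$ is closed, $p\in Y$, and $p\in Y\cap\mathrm{cl}_XF=\mathrm{cl}_YF$ for every member $F$.

*Let $Y=\bigcap_nG_n$ be non-empty, with $G_n$ open in $X$.* We must now also keep cluster points inside each $G_n$, and we do it as in Proposition 8. By regularity of $X$ there is for each $n$ a cover $\{V^n_\alpha\}_\alpha$ of $Y$, indexed by ordinals, by open sets of $X$ with $\overline{V^n_\alpha}\subset G_n$. For $y\in Y$ put $q_n(y)=\min\{\alpha:y\in V^n_\alpha\}$. The sequence $r_0|Y,\,q_0,\,r_1|Y,\,q_1,\dots$, with all values in one sufficiently large ordinal, satisfies (a), because $\{q_n\le\alpha\}=Y\cap\bigcup_{\beta\le\alpha}V^n_\beta$. Let $\mathcal F$ be a filterbase in $Y$ as in (b) for this sequence. Because of the $r_n$, it has a cluster point $p\in X$. For each $n$, some $F\in\mathcal F$ has $q_n$ constant, say with value $\alpha$, so $F\subset V^n_\alpha$ and $p\in\overline{V^n_\alpha}\subset G_n$. Hence $p\in Y$, and $p$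 is a cluster point of $\mathcal F$ in $Y$.

**Proof of (3).** For each $\alpha$ with $L_\alpha=t^{-1}(\alpha)\ne\emptyset$, let $(r^\alpha_n)_n$ be a complete usc sequence on $L_\alpha$, all with values in one ordinal $\lambda$. Put
$$r_n(x)=\bigl(t(x),\,r_n^{t(x)}(x)\bigr)\in\mu\times\lambda.$$
Order $\mu\times\lambda$ lexicographically; it is well-ordered, and we identify it with an ordinal.

(a) Fix $(\alpha,\xi)$. There is $G$ open in $X$ with $\{x\in L_\alpha:r^\alpha_n(x)\le\xi\}=L_\alpha\cap G$; take $G=\emptyset$ if $L_\alpha=\emptyset$. Then
$$\{r_n\le(\alpha,\xi)\}=\{t<\alpha\}\cup\bigl(G\cap\{t\le\alpha\}\bigr),$$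
because both sides contain $\{t<\alpha\}$, and both have the same points with $t=\alpha$ and none with $t>\alpha$. As $\{t<\alpha\}=\bigcup_{\beta<\alpha}\{t\le\beta\}$ is open, so is the right-hand side.

(b) Let $\mathcal F$ be as in (b). Some $F_0\in\mathcal F$ has $r_0$ constant, so $F_0\subset L_\alpha$ for some $\alpha$. The family $\mathcal F_0=\{F\in\mathcal F:F\subset F_0\}$ is a filterbase in $L_\alpha$. For each $n$, choose $F_n\in\mathcal F$ on which $r_n$ is constant, and $F\in\mathcal F$ with $F\subset F_0\cap F_n$. Then $F\in\mathcal F_0$ and $r^\alpha_n$ is constant on $F$. So $\mathcal F_0$ has a cluster point $p\in L_\alpha$. Any $F'\in\mathcal F$ contains some $F\in\mathcal F_0$, namely one with $F\subset F'\cap F_0$, so $p\in\overline F\subset\overline{F'}$. Hence $p$ is a cluster point of $\mathcal F$.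

The example in parentheses follows from (1).

**Proof of (4).** Čech-complete implies $X\in\mathcal P$ by (1), and $X\in\mathcal P$ implies subcompact by Theorem B. For metrizable $X$, subcompact implies Čech-complete by the known result quoted at the end of Section 1.

**Proof of (5), first part: $\mathbb R^\kappa$ is subcompact for every $\kappa$.** Take as base all non-empty sets $\prod_{i<\kappa}U_i$ where $U_i$ is a bounded open interval for finitely many $i$ and $U_i=\mathbb R$ otherwise. Let $\mathcal B$ be a regular filterbase of such sets, and fix $i$. For $U,V\in\mathcal B$ there is $W\in\mathcal B$ with $\overline W=\prod_i\overline{W_i}\subset\prod_i(U_i\cap V_i)$. All factors of $\overline W$ are non-empty, so $\overline{W_i}\subset U_i\cap V_i$. If $U_i=\mathbb R$ for all $U\in\mathcal B$, let $p_i=0$. Otherwise some $U_i$ is bounded. The closed sets $\overline{U_i}$ ($U\in\mathcal B$) have the finite intersection property and one of them is compact, so there is $p_i\in\bigcap_{U\in\mathcal B}\overline{U_i}$. Each $U_i$ contains some $\overline{W_i}$ with $W\in\mathcal B$, so $p_i\in\bigcap_{U\in\mathcal B}U_i$. Then $(p_i)_{i<\kappa}\in\bigcap\mathcal B$.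

**Proof of (5), second part: $\mathbb R^{\mathfrak c}\notin\mathcal P$.** By (2), it is enough to find a closed subspace outside $\mathcal P$, and $\mathbb Q$ will serve.

*$\mathbb Q$ embeds as a closed subspace in $\mathbb R^{C(\mathbb Q)}$.* Here $C(\mathbb Q)$ is the set of continuous functions $\mathbb Q\to\mathbb R$. The statement holds because $\mathbb Q$ is Lindelöf, hence realcompact (Engelking, *General Topology*, Section 3.11). For $\mathbb Q$ we can check it directly. Let $e(x)=(f(x))_{f\in C(\mathbb Q)}$, and let $h\in C(\mathbb Q)$ be the inclusion $\mathbb Q\to\mathbb R$. The map $e$ is continuous since its coordinates are. It is injective, and its inverse $e(\mathbb Q)\to\mathbb Q$ is the projection to coordinate $h$, hence continuous. For closedness, let $p\in\overline{e(\mathbb Q)}$ and $a=p_h$. Given finitely many coordinates and a tolerance for each, there is $x\in\mathbb Q$ with $f(x)$ within its tolerance of $p_f$ for each of these $f$.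

Suppose $a\notin\mathbb Q$. Then $f(x)=1/|x-a|$ is in $C(\mathbb Q)$. Choose $x\in\mathbb Q$ with $|x-a|<1/(|p_f|+1)$ and $|f(x)-p_f|<1$. The first condition gives $f(x)>|p_f|+1$ and the second gives $f(x)<|p_f|+1$, a contradiction. So $a\in\mathbb Q$.

Let $g\in C(\mathbb Q)$ and $\varepsilon>0$. Choose $\delta>0$ such that $|g(x)-g(a)|<\varepsilon$ whenever $x\in\mathbb Q$ and $|x-a|<\delta$. Choose $x\in\mathbb Q$ with $|x-a|<\delta$ and $|g(x)-p_g|<\varepsilon$. Then $|p_g-g(a)|<2\varepsilon$. As $\varepsilon$ was arbitrary, $p_g=g(a)$. So $p=e(a)\in e(\mathbb Q)$.

*$|C(\mathbb Q)|=\mathfrak c$.* There are at most $\mathfrak c^{\omega}=\mathfrak c$ functions from the countable set $\mathbb Q$ to $\mathbb R$, and there are $\mathfrak c$ constant ones. So $\mathbb Q$ is homeomorphic to a closed subspace of $\mathbb R^{\mathfrak c}$.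

*Conclusion.* If $\mathbb R^{\mathfrak c}\in\mathcal P$, then $\mathbb Q\in\mathcal P$ by (2), and then $\mathbb Q$ is Čech-complete by (4). But Čech-complete spaces are Baire spaces, and $\mathbb Q$ is not: it is the union of countably many singletons, each nowhere dense. This contradiction shows $\mathbb R^{\mathfrak c}\notin\mathcal P$. $\square$
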